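
\newtheorem{theorem}{Theorem}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{remark}
\newtheorem*{remark}{Remark}

\title{A competitive ratio below $2$ for $\lambda$-Delayed-WSPT\\ on identical parallel machines}


\begin{abstract}
Jobs with processing times and weights arrive over time and must be scheduled non-preemptively and on-line on $m\ge 2$ identical machines so as to minimize the total weighted completion time. The algorithm $\lambda$-Delayed-WSPT always waits for the available job of largest weight per unit of processing time. It starts this job as soon as a machine is idle and the total remaining work on the machines, this job included, is at most $\lambda m t$, where $t$ is the current time. It was conjectured that, for a suitable $\lambda$, this algorithm has competitive ratio strictly below $2$, uniformly in $m$. We prove the conjecture: for every $m\ge2$ and every $\lambda\ge 0.992$ the competitive ratio is exactly $1+\lambda$, so $\lambda=0.992$ gives $1.992$. We also show that no choice of $\lambda$ gives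 a uniform constant below $1+\frac12\sqrt{1+\sqrt3}\approx1.826$.
\end{abstract}

\section{The problem and the results}

\paragraph{Model.} There are $m$ identical machines. Each of finitely many jobs $j$ has a release date $r_j\ge0$, a processing time $p_j>0$ and a weight $w_j\ge0$; the job and its data become known only at time $r_j$. A job runs without interruption on one machine. If $C_j$ is the completion time of job $j$, the objective is to minimize $\sum_j w_jC_j$. For fixed $m$, an on-line algorithm is \emph{$c$-competitive} if on every instance with $m$ machines its objective value is at most $c$ times the optimal off-line value, and its \emph{competitive ratio} is the infimum of such $c$.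

Jobs are ranked by the WSPT rule: a larger \emph{density} $w_j/p_j$ means a higher priority, with ties broken consistently, for instance by index.

\paragraph{Algorithm.} Starting jobs greedily in priority order is dangerous. A long job of low density started now may block an urgent job released a moment later. The remedy is to delay long jobs in proportion to the time elapsed. For a parameter $\lambda>0$, the algorithm \emph{$\lambda$-Delayed-WSPT} applies the following rule at every time $t$. Let $k$ be the job of highest priority among those released and not yet started, and let $R$ be the total remaining processing time of the jobs currently running. Start $k$ if and only if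
\begin{equation}\label{eq:rule}
\text{some machine is idle and}\qquad R+p_k\le\lambda mt .
\end{equation}
If $k$ is started, repeat the test at the same time $t$, with $k$ counted in $R$. A job released at $t$ is known at $t$, and a machine that completes a job at $t$ is available at $t$. By time $t$ the machines could together have done $mt$ units of work; rule \eqref{eq:rule} says that the algorithm never commits itself to remaining work of more than $\lambda$ times that amount. For $m=1$ and $\lambda=1$ it is the known $2$-competitive single-machine algorithm Delayed-WSPT.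

For the non-preemptive problem on parallel machines, Megow and Schulz showed that their Delayed-WSPT algorithm is $3.28$-competitive; that algorithm cannot be better than $2.61$-competitive. Vestjens gave a lower bound of $1.309$ on the competitive ratio of every deterministic on-line algorithm. The following was conjectured in \cite{source}: \emph{there are $\lambda>0$ and $c<2$ such that $\lambda$-Delayed-WSPT is $c$-competitive for every $m\ge2$.}

\paragraph{Two opposing costs.} A large $\lambda$ means commitment. If $m$ jobs of length $\lambda$ and weight $0$ arrive at time $1$, all are started at once, and an urgent tiny job arriving just afterwards waits until $1+\lambda$. So the ratio is at least $1+\lambda$. A small $\lambda$ means waiting. A single job with $p=w=1$, released at time $0$, starts only at time $1/(\lambda m)$, so the ratio is at least $1+\frac1{\lambda m}$.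

For $m=1$ these two bounds give $\max\{1+\lambda,1+1/\lambda\}\ge2$ for every $\lambda$, and nothing can be gained. For $m\ge2$ the lone job waits less, which leaves room for $\lambda<1$. One may guess that for $\lambda$ slightly below $1$ commitment is still the more expensive of the two. This is true.

\begin{theorem}\label{thm:upper}
Let $\nu=0.992$. For every $m\ge2$ and every $\lambda\ge\nu$, $\lambda$-Delayed-WSPT is $(1+\lambda)$-competitive on $m$ machines. In particular, $\lambda=0.992$ gives the constant $1.992<2$ for all $m\ge2$ simultaneously.
\end{theorem}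

\begin{theorem}\label{thm:lower}
\textup{(a)} For every $m\ge1$ and every $\lambda>0$ the competitive ratio of $\lambda$-Delayed-WSPT on $m$ machines is at least $1+\lambda$. Hence for every $m\ge2$ and $\lambda\ge0.992$ it is exactly $1+\lambda$.

\textup{(b)} For $m=2$ and every $\lambda>0$ it is at least $1+\dfrac{1+\sqrt3}{4\lambda}$.
\end{theorem}

\begin{corollary}\label{cor}
The conjecture is true. Moreover:
\begin{itemize}
\item no $\lambda$ gives a constant valid for all $m\ge2$ below $1+\frac12\sqrt{1+\sqrt3}\approx1.826$;
\item a constant $c<2$ valid for all $m\ge2$ forces $\frac{1+\sqrt3}4<\lambda<1$;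
\item the statement ``the ratio is $1+\lambda$ for all $m\ge2$'' fails for $\lambda<\frac12\sqrt{1+\sqrt3}\approx0.826$ and holds for $\lambda\ge0.992$.
\end{itemize}
\end{corollary}

\begin{proof}
The first sentence is Theorem~\ref{thm:upper}. For $m=2$ the ratio is at least $1+\max\{\lambda,\frac{1+\sqrt3}{4\lambda}\}$ by Theorem~\ref{thm:lower}. The two quantities in the maximum have product $\frac{1+\sqrt3}4$, so the maximum is at least $\frac12\sqrt{1+\sqrt3}$. If $c<2$, both quantities must be below $1$. If $\lambda^2<\frac{1+\sqrt3}4$, the second quantity exceeds the first, and the ratio for $m=2$ exceeds $1+\lambda$. The statement for $\lambda\ge0.992$ is part of Theorem~\ref{thm:lower}(a).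
\end{proof}

We do not determine the optimal $\lambda$.

\paragraph{Plan.} Section~\ref{sec:lower} gives the lower bounds. The upper bound is proved by reducing to jobs of equal density and to one maximal period in which some of these jobs are pending (Section~\ref{sec:red}). There the cost splits exactly into a part paid by the factor $1+\lambda$, a quadratic form in the processing times, and an error term $X$ caused by waiting (Section~\ref{sec:period}). Section~\ref{sec:example} works out the instance behind Theorem~\ref{thm:lower}(b) by hand. It shows why there is strict slack already at $\lambda=1$: the large job that causes the waiting also forces every schedule to be unbalanced. The remaining sections turn this into a proof.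

\section{Two families of bad instances}\label{sec:lower}

\begin{proof}[Proof of Theorem~\ref{thm:lower}]
(a) At time $1$ release $m$ jobs with $p=\lambda$ and $w=0$. When the $i$-th of them is tested at time $1$, we have $R+p=(i-1)\lambda+\lambda\le\lambda m$, so all start at time $1$. At time $1+\theta$, with $0<\theta<\lambda$, release a job with $p=\theta$ and $w=1$. It cannot start before $1+\lambda$. A schedule that runs it first has value $1+2\theta$. So the ratio is at least $(1+\lambda)/(1+2\theta)$; let $\theta\to0$. Together with Theorem~\ref{thm:upper} this gives the exact value for $m\ge2$, $\lambda\ge0.992$.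

(b) Let $m=2$ and $L=\sqrt3-1<1$. At time $0$ release one large job with $p=w=1$ and $n$ small jobs with $p=w=L/n$, ties being broken in favor of the large job. By \eqref{eq:rule} the large job starts at $t_1=\frac1{2\lambda}$, and no small job starts earlier, because the algorithm always insists on the job of highest priority. Until $t_1+1$ only one machine serves small jobs. Hence the $i$-th small completion is at or after $t_1+iL/n$: this is clear if it happens by time $t_1+1$, and otherwise it follows from $iL/n\le L<1$. Therefore
\[
ALG\ \ge\ (1+t_1)+\sum_{i=1}^n\frac Ln\Big(t_1+\frac{iL}n\Big)\ \ge\ 1+t_1+Lt_1+\frac{L^2}2 .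
\]
Using one machine for the large job and the other for the small ones gives $OPT\le1+\frac{L^2}2+\frac{L^2}{2n}$. As $n\to\infty$ we obtain the lower bound
\begin{equation}\label{eq:lowerL}
1+t_1\,\frac{1+L}{1+L^2/2}=1+\frac1{2\lambda}\cdot\frac{\sqrt3}{3-\sqrt3}=1+\frac{1+\sqrt3}{4\lambda},
\end{equation}
because $L^2=4-2\sqrt3$ and $\frac{\sqrt3}{3-\sqrt3}=\frac1{\sqrt3-1}=\frac{\sqrt3+1}2$.
\end{proof}

The value $L=\sqrt3-1$ maximizes $(1+L)/(1+L^2/2)$ over $L\ge0$, since the derivative vanishes when $L^2+2L-2=0$. The tie-breaking is not essential: if the large job has weight $1+\varepsilon$, then the algorithm's schedule is unchanged and the bound on $OPT$ grows by at most $\varepsilon$; let $\varepsilon\to0$.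

\section{Reduction to one pending period}\label{sec:red}

From now on fix $m\ge2$, $\nu=0.992$ and $\lambda\ge\nu$. Let $S_j$ and $C_j=S_j+p_j$ be the start and completion times produced by the algorithm. In the analysis, a machine is called \emph{idle at $t$} if it is idle after all starts at time $t$; with this convention the idle set of a machine is a finite union of half-open intervals $[x,y)$. Three facts follow directly from the rule.
\begin{itemize}
\item[(F1)] $R\le\lambda mt$ at all times: this holds after each start, and between starts $R$ does not increase.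
\item[(F2)] A job is started only when no job of higher priority is released and unstarted.
\item[(F3)] If some machine is idle at $t$ and $k$ is the highest-priority job that is released and unstarted after the starts at $t$, then $R+p_k>\lambda mt$, where $R$ is the remaining work after the starts at $t$.
\end{itemize}
Every job is eventually started, since $\lambda mt$ grows without bound.

For a set $K$ of jobs let $V(K)$ be the optimal value of $\sum_{j\in K}p_jC_j$ when only the jobs of $K$ are to be scheduled on the $m$ machines, with their release dates. If disjoint sets $K_1,K_2,\dots$ have union $H$, then restricting an optimal schedule for $H$ to each part gives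
\begin{equation}\label{eq:super}
V(H)\ge\sum_iV(K_i).
\end{equation}

\paragraph{Equal densities.} Number the jobs $1,\dots,n$ by priority, so that the densities $\delta_j=w_j/p_j$ satisfy $\delta_1\ge\dots\ge\delta_n\ge\delta_{n+1}:=0$, and put $H_q=\{1,\dots,q\}$. In every schedule
\[
\sum_jw_jC_j=\sum_{q=1}^n(\delta_q-\delta_{q+1})\sum_{j\in H_q}p_jC_j ,
\]
because the coefficient of $p_jC_j$ on the right is $\sum_{q\ge j}(\delta_q-\delta_{q+1})=\delta_j$. Applied to an optimal schedule this gives $OPT\ge\sum_q(\delta_q-\delta_{q+1})V(H_q)$. So Theorem~\ref{thm:upper} follows once we show, for each $H=H_q$,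
\begin{equation}\label{eq:H}
\sum_{j\in H}p_jC_j\le(1+\lambda)V(H).
\end{equation}
The algorithm still runs on the whole instance. What we use about $H$ is that each of its jobs has higher priority than each job outside $H$.

\paragraph{Pending periods.} A job of $H$ is pending during $[r_j,S_j)$. Let $U=\bigcup_{j\in H}[r_j,S_j)$. Since $[x,y)\cup[y,z)=[x,z)$, the components of $U$ are finitely many intervals $[s,e)$ with pairwise disjoint closures. For a component $[s,e)$ let
\[
K=\{j\in H:\ s\le r_j\le e\}.
\]

\begin{lemma}\label{lem:period}
Let $[s,e)$ be a component and $K$ its job set.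
\begin{itemize}
\item[(i)] $s\le r_j\le S_j\le e$ for all $j\in K$.
\item[(ii)] Every job started in $[s,e)$ belongs to $K$. Every job of $H$ started at $e$ belongs to $K$, and no job outside $H$ starts at $e$ before all of $K$ has been started.
\item[(iii)] For $t\in[s,e)$, after the starts at $t$, the highest-priority released unstarted job exists and belongs to $K$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) If $r_j<e$, then $[r_j,S_j)$ is empty or part of the component, so $S_j\le e$. If $r_j=e$, then $S_j=e$, since otherwise $[e,S_j)$ would extend the component.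

(ii) Let $t\in[s,e)$. Some $j\in H$ has $r_j\le t<S_j$, so by (F2) no job outside $H$ starts at $t$. Now let $i\in H$ start at $t\in[s,e]$. If $r_i=t$, then $i\in K$. If $r_i<t$, then the nonempty interval $[r_i,t)\subset U$ meets $[s,e)$ or, when $t=s$, touches it. So it lies in the same component, and $r_i\in[s,e)$; in particular, $t=s$ does not occur here. Finally, at time $e$ all jobs of $K$ are released, and they have higher priority than jobs outside $H$; use (F2) again.

(iii) Some job $j\in H$ has $r_j\le t<S_j$, so the released unstarted job $k$ of highest priority exists and is in $H$. As $t\in[r_k,S_k)\subset U$, this interval lies in the component and $k\in K$.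
\end{proof}

The sets $K$ of different components are disjoint. A job of $H$ in none of them has $S_j=r_j$, so $p_jC_j=p_j(r_j+p_j)=V(\{j\})$. By \eqref{eq:super}, inequality \eqref{eq:H} follows from
\begin{equation}\label{eq:K}
\sum_{j\in K}p_jC_j\le(1+\lambda)V(K)\qquad\text{for each component.}
\end{equation}

\section{The cost of one period}\label{sec:period}

Fix a component $[s,e)$ and renumber its jobs $K=\{1,\dots,N\}$ in the order in which they are started. Put
\[
P=\sum_{j\in K}p_j,\qquad M=\max_{j\in K}p_j,\qquad B=\tfrac12\sum_{j\in K}p_j^2,\qquad W_j=\sum_{i<j}p_i .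
\]
Let $R_0$ be the remaining work at time $s$ of the jobs started before $s$. By (F1), $R_0\le\lambda ms$. For $t\in[s,e]$ let $I(t)$ be the total idle machine time and $\Pi(t)$ the processing done, on all jobs, during $[s,t]$; thus $I(t)+\Pi(t)=m(t-s)$.

\paragraph{An exact formula.} If all machines were always busy and all work running at the start of $j$ were finished at that moment, $j$ would start at time $s+(R_0+W_j)/m$. We measure the deviation. By Lemma~\ref{lem:period}(ii) the remaining work just before the start of $j$ is $R_j=R_0+W_j-\Pi(S_j)$. Put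
\[
E_j=I(S_j)-R_j,\qquad X=\sum_{j\in K}p_jE_j .
\]
Then $mS_j=ms+I(S_j)+\Pi(S_j)=ms+R_0+W_j+E_j$. Since $\sum_jp_jW_j=\sum_{i<j}p_ip_j=\frac{P^2}2-B$ and $\sum_jp_j\cdot mp_j=2mB$,
\begin{equation}\label{eq:alg}
m\sum_{j\in K}p_jC_j=(ms+R_0)P+\frac{P^2}2+(2m-1)B+X .
\end{equation}
Because $R_j\ge0$ and $R_0\ge0$, there are two upper bounds for the error,
\begin{equation}\label{eq:E}
E_j\le I(S_j),\qquad E_j\le I(S_j)-W_j+\Pi(S_j) .
\end{equation}
The first drops the running work $R_j$ entirely, and the second drops only $R_0$.

\paragraph{A lower bound for $V(K)$.} All release dates in $K$ are at least $s$. A machine with total load $L$ contributes at least $sL+\frac12L^2+\frac12\sum p_j^2$ to $\sum p_jC_j$ (sum over its jobs), since the jobs processed one after another from time $s$ contribute $sL+\sum_{i\le j}p_ip_j$. Hence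
\[
V(K)\ge sP+\Phi+B,\qquad \Phi:=\tfrac12\min\sum_{i=1}^mL_i^2 ,
\]
where the minimum is over all assignments of the jobs to machines and $L_i$ is the load of machine $i$. We use three bounds. First, $\Phi\ge B$, as $L_i^2$ is at least the sum of the squares on machine $i$. Second, $\Phi\ge\frac{P^2}{2m}$ by Cauchy--Schwarz. Third, if $M\ge P/m$, then
\begin{equation}\label{eq:Phi}
\Phi\ge\tfrac12\Big(M^2+\frac{(P-M)^2}{m-1}\Big).
\end{equation}
Indeed, the machine holding a job of size $M$ has load $L\ge M\ge P/m$, the squared loads of the others sum to at least $(P-L)^2/(m-1)$ by Cauchy--Schwarz, and $L^2+\frac{(P-L)^2}{m-1}$ is nondecreasing for $L\ge P/m$.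

\begin{proposition}\label{prop:suff}
Inequality \eqref{eq:K} follows from
\begin{equation}\label{eq:main}
\frac{P^2}2-B+X\le2\nu m\Phi .
\end{equation}
\end{proposition}

\begin{proof}
Since $R_0\le\lambda ms$, the first term of \eqref{eq:alg} is at most $(1+\lambda)msP$, which is what the term $sP$ in the lower bound for $V(K)$ pays for. This is the step in which the factor $1+\lambda$ is needed in full. As $\lambda\ge\nu$, it remains to have $\frac{P^2}2+(2m-1)B+X\le(1+\nu)m(\Phi+B)$. Now $(1+\nu)(\Phi+B)-2B-2\nu\Phi=(1-\nu)(\Phi-B)\ge0$, so the right side is at least $2mB+2\nu m\Phi$, and \eqref{eq:main} suffices.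
\end{proof}

If no machine is ever idle in $[s,e)$, then $X\le0$ by \eqref{eq:E}, and \eqref{eq:main} holds because $2\nu m\Phi\ge\nu P^2\ge\frac12P^2$. The whole difficulty is the idle time.

\section{The smallest example: one large job and sand}\label{sec:example}

This section is not used in the proof; it shows where the slack comes from. Take $m=2$ and the instance of Theorem~\ref{thm:lower}(b) with arbitrary $L<1$: a job of size $1$ and $n$ pieces of size $\varepsilon=L/n$, all released at time $0$. There is one period, with $s=0$ and $R_0=0$. Both machines are idle until $t_1=\frac1{2\lambda}$, when the large job starts and $R=1=2\lambda t_1$. While only the large job runs, \eqref{eq:rule} for the next piece reads $1-(t-t_1)+\varepsilon\le1+2\lambda(t-t_1)$. So the first piece starts at $t_1+\frac{\varepsilon}{1+2\lambda}$, and the inequality also holds at each later completion of a piece. For large $n$ all pieces are therefore processed without a break on the second machine while the large job runs. As $n\to\infty$, the sand at position $x\in[0,L]$ starts at $t_1+x$. The idle time is then $1/\lambda$ and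 the running work is $1-x$. So, in the limit, $E=1/\lambda$ for the large job, $E(x)=\frac1\lambda-(1-x)$ for the sand, and
\[
X=\frac{1+L}\lambda-L+\frac{L^2}2,\qquad P=1+L,\qquad B=\tfrac12,\qquad\Phi=\tfrac12(1+L^2).
\]
With $\nu$ replaced by $\lambda$, inequality \eqref{eq:main} becomes $L^2+\frac{1+L}\lambda\le2\lambda(1+L^2)$. At $\lambda=1$ this is $L^2-L+1\ge0$, which holds with slack at least $\frac34$. By continuity, in this family \eqref{eq:main} persists for $\lambda$ slightly below $1$.

The general proof cannot follow the running work so exactly. It will essentially use $E_j\le M/\lambda$, that is, $X\le MP/\lambda$. At $\lambda=1$ this gives the stronger requirement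
\[
\frac{(1+L)^2}2-\frac12+(1+L)\le2(1+L^2),\qquad\text{i.e.}\qquad\tfrac32L^2-2L+1\ge0,
\]
which still holds; the left side of the last inequality has minimum $\frac13$, at $L=\frac23$. So the waiting cost $MP$ is affordable because a large $M$ makes $\Phi$ large through \eqref{eq:Phi}. The term $-B=-\frac12M^2$ is essential, however: without it the inequality would fail at $L=\frac23$ by $\frac16$. In general the error $X$ will eat up part of $B$, and we must show that enough of it, about $\frac38M^2$, survives. This is the purpose of Section~\ref{sec:Q}.

\section{What an idle machine reveals}\label{sec:idle}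

Assume now that some machine is idle at some time in $[s,e)$. The set of such times is a finite union of intervals $[\alpha_i,\beta_i)$, $i=1,\dots,\ell$, with $\ell\ge1$ and $\beta_i<\alpha_{i+1}$. Let $W^-(t)$ and $W^+(t)$ be the total size of the jobs of $K$ started before $t$ and at or before $t$, respectively.

A machine idles only because the top pending job is still too long. So, as the next lemma shows, idle time is bounded by the work started plus one job.

\begin{lemma}\label{lem:idle}
\begin{itemize}
\item[(a)] For $t\in(\alpha_i,\beta_i]$ there is $k\in K$ with $S_k\ge t$ and $\nu I(t)+(1+\nu)\Pi(t)\le W^-(t)+p_k$.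
\item[(b)] For $t=\alpha_i$ there is $k\in K$ with $S_k>t$ and $\nu I(t)+(1+\nu)\Pi(t)\le W^+(t)+p_k$.
\item[(c)] If all machines are idle at $t\in[s,e)$, then $t<M/(\lambda m)$.
\end{itemize}
\end{lemma}

\begin{proof}
Let $t'\in[s,e)$ be a time at which some machine is idle, and let $k$ be the highest-priority released job that is unstarted after the starts at $t'$; $k\in K$ by Lemma~\ref{lem:period}(iii). The running work is $R=R_0+W^+(t')-\Pi(t')$, and $mt'=ms+I(t')+\Pi(t')$. So (F3) reads
\[
\lambda\big(ms+I(t')+\Pi(t')\big)<R_0+W^+(t')-\Pi(t')+p_k .
\]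
With $R_0\le\lambda ms$ and $\lambda\ge\nu$ this yields $\nu I(t')+(1+\nu)\Pi(t')\le W^+(t')+p_k$. For $t'=\alpha_i$ this is (b). For (a) let $t'\uparrow t$ inside $[\alpha_i,\beta_i)$ along a sequence with constant $k$: $I$ and $\Pi$ are continuous, $W^+(t')\to W^-(t)$, and $S_k>t'$ for all these $t'$ gives $S_k\ge t$. If all machines are idle at $t'$, then $R=0$, and (F3) gives $\lambda mt'<p_k\le M$, which is (c).
\end{proof}

With the second bound of \eqref{eq:E} and $\nu$ near $1$, the term $W_j$ then nearly cancels, and a job started while a machine is idle has error at most about $M$.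

\section{Bounding the error term}\label{sec:X}

We split the jobs of $K$ by start time (Figure~\ref{fig}). The jobs with $S_j\le\alpha_1$ are \emph{early}, those with $S_j\in(\alpha_i,\beta_i)$ for some $i$ are \emph{gap} jobs, those with $S_j\in[\beta_i,\alpha_{i+1}]$ for some $i<\ell$ are \emph{stretch} jobs, and those with $S_j\ge\tau:=\beta_\ell$ are \emph{late}. Put
\[
a=W^-(\tau),\qquad b=P-a,\qquad\eta=\frac{1-\nu}\nu=\frac1\nu-1,\qquad\kappa=\frac{m-1}{\nu m+1}.
\]
So $b$ is the total size of the late jobs. Let $k^*$ be the job given by Lemma~\ref{lem:idle}(a) at $t=\tau$ and $y^*=p_{k^*}$. It is late, so $b\ge y^*>0$.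

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1cm,y=1cm]
\draw[->] (0,0)--(12.6,0) node[right] {$t$};
\draw[line width=5pt,gray!55] (1.8,0)--(3.6,0);
\draw[line width=5pt,gray!55] (5.6,0)--(7.4,0);
\foreach \x in {0,1.8,3.6,5.6,7.4,11.8} \draw (\x,-0.15)--(\x,0.15);
\node[below] at (0,-0.15) {$s$};
\node[below] at (1.8,-0.15) {$\alpha_1$};
\node[below] at (3.6,-0.15) {$\beta_1$};
\node[below] at (5.6,-0.15) {$\alpha_2$};
\node[below] at (7.4,-0.15) {$\beta_2=\tau$};
\node[below] at (11.8,-0.15) {$e$};
\node[above] at (0.9,0.15) {early};
\node[above] at (2.7,0.15) {gap};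
\node[above] at (4.6,0.15) {stretch};
\node[above] at (6.5,0.15) {gap};
\node[above] at (9.6,0.15) {late};
\end{tikzpicture}
\caption{A pending period $[s,e)$ with $\ell=2$. On the gray intervals at least one machine is idle; elsewhere all machines are busy. Each job is named after the part of the period in which it starts.}\label{fig}
\end{figure}

\paragraph{Early jobs.} No machine is idle in $[s,\alpha_1)$, so $E_j\le I(S_j)=0$.

\paragraph{Gap jobs.} By Lemma~\ref{lem:idle}(a) at $t=S_j$ and $W^-(S_j)\le W_j$, we have $I\le\frac{W_j+M}\nu-\big(1+\frac1\nu\big)\Pi$ at time $S_j$. The second bound of \eqref{eq:E} gives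
\[
E_j\le\frac{W_j+M}\nu-\Big(1+\frac1\nu\Big)\Pi-W_j+\Pi\le\frac M\nu+\eta W_j .
\]

\paragraph{Late jobs.} No machine is idle in $[\tau,e)$, so there is no later idle moment that would control $\Pi(S_j)$, and we use $E_j\le I(S_j)=I(\tau)$. For small $m$ the direct bound $I(\tau)\le(a+y^*)/\nu$ from Lemma~\ref{lem:idle}(a) is too weak for the computation in Section~\ref{sec:check}. We improve it by observing that partial idleness comes together with processing. Write $I(\tau)=I^0+I^1$, where $I^0$ is the idle time collected while all machines are idle. By Lemma~\ref{lem:idle}(c) all such moments lie in $[0,M/(\lambda m))$, so $I^0\le M/\lambda\le M/\nu$. When $d$ machines are busy, $1\le d\le m-1$, idle time grows at rate $m-d\le m-1$ and processing at rate $d\ge1$, so $\Pi(\tau)\ge I^1/(m-1)$. Since $\nu+\frac{1+\nu}{m-1}=\frac1\kappa$, Lemma~\ref{lem:idle}(a) at $\tau$ gives $\nu I^0+I^1/\kappa\le a+y^*$. As $\kappa\nu<1$,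
\begin{equation}\label{eq:Itau}
I(\tau)\le(1-\kappa\nu)I^0+\kappa(a+y^*)\le\frac M\nu+\kappa(a-M+y^*).
\end{equation}

\paragraph{Stretch jobs.} Fix $i<\ell$ and put $u=\beta_i$, $v=\alpha_{i+1}$. Let $w_i$ be the total size of the jobs with $S_j\in[u,v]$, let $\sum_{(i)}$ denote summation over these jobs, and put $W_u=W^-(u)$, $I_u=I(u)$, $\Pi_v=\Pi(v)$. All machines are busy on $[u,v)$, so at each $S_j\in[u,v]$ we have $I=I_u$ and $\Pi\le\Pi_v$. A bound on $E_j$ uniform over the stretch would have to combine $\Pi_v$ with the smallest $W_j$, which is wasteful. We therefore sum the second bound of \eqref{eq:E} over the stretch. Since $\sum_{(i)}p_jW_j=w_iW_u+\frac{w_i^2}2-\frac12\sum_{(i)}p_j^2$,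
\begin{equation}\label{eq:stretch1}
\sum_{(i)}p_jE_j\le w_i\big(I_u-W_u+\Pi_v\big)-\frac{w_i^2}2+\frac12\sum_{(i)}p_j^2 .
\end{equation}
The last sum is the part of $B$ that gets eaten. Now a stretch has an idle interval on either side. Let $k_i$ be the job from Lemma~\ref{lem:idle}(b) at $v$ and $y_i=p_{k_i}\le M$. As $I(v)=I_u$ and $W^+(v)=W_u+w_i$,
\[
\Pi_v\le\frac{W_u+w_i+y_i-\nu I_u}{1+\nu},\qquad\text{and}\qquad I_u\le\frac{W_u+M}\nu
\]
by Lemma~\ref{lem:idle}(a) at $u$. Substituting first the one and then the other,
\[
I_u-W_u+\Pi_v\le\frac{I_u-\nu W_u+w_i+y_i}{1+\nu}\le\frac M\nu-\frac{M-y_i}{1+\nu}+\eta W_u+\frac{w_i}{1+\nu};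
\]
here $\frac{1/\nu-\nu}{1+\nu}=\frac{1-\nu}\nu=\eta$, and $\frac M\nu-\frac{M-y_i}{1+\nu}=\frac{M/\nu+y_i}{1+\nu}$. We insert this in \eqref{eq:stretch1} and use $\frac1{1+\nu}\ge\frac12$ in the second term and $\frac1{1+\nu}-\frac12=\frac{1-\nu}{2(1+\nu)}\le\frac\eta2$ in the last:
\[
\sum_{(i)}p_jE_j\le\frac M\nu w_i-\frac12w_i(M-y_i)+\eta\Big(w_iW_u+\frac{w_i^2}2\Big)+\frac12\sum_{(i)}p_j^2 .
\]

\paragraph{Sum.} A gap job contributes $\eta p_jW_j\le\eta\int_{W_j}^{W_j+p_j}x\,dx$, and a stretch contributes $\eta(w_iW_u+\frac12w_i^2)=\eta\int_{W_u}^{W_u+w_i}x\,dx$. These intervals have disjoint interiors and lie in $[0,a]$, so the $\eta$-terms add up to at most $\frac12\eta a^2\le\frac12\eta P^2$. Let $\mathcal D$ be the set of stretch jobs. Adding the four classes, and using $0\le\frac M\nu p_j$ for the early jobs,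
\[
X\le\frac{MP}\nu+\kappa b(a-M+y^*)+\frac{\eta P^2}2+B-Q,
\]
\[
Q:=\frac12\Big[\sum_{j\in K\setminus\mathcal D}p_j^2+\sum_{i<\ell}w_i(M-y_i)\Big].
\]
Since $1+\eta=\frac1\nu$, we have proved:

\begin{proposition}\label{prop:eight}
Inequality \eqref{eq:main} follows from
\begin{equation}\label{eq:eight}
\frac{P^2}{2\nu}+\frac{MP}\nu+\kappa b(a-M+y^*)-Q\le2\nu m\Phi .
\end{equation}
\end{proposition}

\section{How much of the quadratic term survives}\label{sec:Q}

If a job of size $M$ is not a stretch job, then $Q\ge\frac12M^2$ as in Section~\ref{sec:example}. If it is in stretch $i$, its square is lost. But the stretch ended because $k_i$ was too long to be started. Either $y_i$ is well below $M$, and then $w_i(M-y_i)\ge M(M-y_i)$ is a gain, or $k_i$ is itself long and starts later, possibly outside all stretches. In the simplest situation $k_i\notin\mathcal D$, and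
\[
2Q\ge M(M-y_i)+y_i^2\ge\tfrac34M^2 .
\]
If $k_i$ is again in a stretch, we repeat the argument.

\begin{lemma}\label{lem:Q}
If some job of size $M$ is not in $\mathcal D$, then $Q\ge\frac12M^2$. Otherwise
\[
Q\ge\tfrac38M^2+\tfrac12\Big(\big(y^*-\tfrac M2\big)^+\Big)^2,
\]
where $x^+=\max\{x,0\}$. In all cases $Q\ge\frac38M^2$.
\end{lemma}

\begin{proof}
All terms of $Q$ are nonnegative, so the first claim is clear. Otherwise let $j_0\in\mathcal D$ have size $M$. As long as $j_h\in\mathcal D$, say $j_h$ is in stretch $i_h$, put $j_{h+1}=k_{i_h}$. By Lemma~\ref{lem:idle}(b) this job starts after the end of stretch $i_h$, so the indices $i_h$ strictly increase and the chain ends at some $j_g\notin\mathcal D$, $g\ge1$. Let $x_h=p_{j_h}$. The stretches $i_0,\dots,i_{g-1}$ are distinct, $w_{i_h}\ge x_h$, and $y_{i_h}=x_{h+1}$. So $2Q\ge T_0$, where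
\[
T_g=x_g^2,\qquad T_h=x_h(M-x_{h+1})+T_{h+1}\quad(0\le h<g).
\]
Let $c=x_gM-x_g^2$, so $T_g=x_gM-c$. If $T_{h+1}\ge x_{h+1}M-c$, then
\[
T_h\ge x_hM-c+x_{h+1}(M-x_h)\ge x_hM-c .
\]
By induction $T_0\ge x_0M-c$, that is,
\[
T_0\ge M^2-x_gM+x_g^2=\tfrac34M^2+\big(x_g-\tfrac M2\big)^2 .
\]
The late job $k^*$ is not in $\mathcal D$. If it occurs in the chain, it is $j_g$, so $x_g=y^*$ and $2Q\ge\frac34M^2+(y^*-\frac M2)^2$. If not, its square occurs in $2Q$ in addition to the terms of $T_0$, and $2Q\ge\frac34M^2+(y^*)^2$. Both imply the claim.
\end{proof}

\section{Verification of \eqref{eq:eight}}\label{sec:check}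

Inequality \eqref{eq:eight} is homogeneous of degree two in the processing times, so we may take $M=1$ and write $q=P\ge1$. Let $F$ be the right side minus the left side of \eqref{eq:eight}; we show $F>0$. Here $\frac1\nu\le1.0081$ and $\frac1{2\nu}\le0.50404$. By Section~\ref{sec:period},
\begin{equation}\label{eq:Phi2}
2\nu m\Phi\ge\nu q^2,\qquad\text{and}\qquad2\nu m\Phi\ge\nu\Big(m+\frac m{m-1}(q-1)^2\Big)\ \text{ if }q\le m .
\end{equation}
In the numerical quadratics $\mathsf A-\mathsf Bq+\mathsf Cq^2$ below, $\mathsf A$ and $\mathsf C$ are rounded down and $\mathsf B$ is rounded up. Such a quadratic is positive everywhere if $\mathsf A,\mathsf C>0$ and $\mathsf B^2<4\mathsf A\mathsf C$.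

\subsection*{A crude bound, sufficient for most cases}

Since $y^*\le1$ and $a+b=q$, we have $\kappa b(a-1+y^*)\le\kappa ab\le\frac\kappa4q^2$. If $Q\ge Q_0$, then \eqref{eq:Phi2} gives, for $q\le m$, $F\ge\mathsf A-\mathsf Bq+\mathsf Cq^2$ with
\begin{equation}\label{eq:ABC}
\mathsf A=\frac{\nu m^2}{m-1}+Q_0,\qquad\mathsf B=\frac{2\nu m}{m-1}+\frac1\nu,\qquad\mathsf C=\frac{\nu m}{m-1}-\frac1{2\nu}-\frac\kappa4,
\end{equation}
and, for all $q$,
\begin{equation}\label{eq:large}
F\ge\Big(\nu-\frac1{2\nu}-\frac\kappa4\Big)q^2-\frac q\nu+Q_0 .
\end{equation}
For $m\ge3$ we take $Q_0=\frac38$, which is allowed by Lemma~\ref{lem:Q}.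

\paragraph{$m=3$, $Q_0=\frac38$.} Here $\frac\kappa4=\frac1{2\cdot3.976}\le0.12576$. For $q\le3$, \eqref{eq:ABC} gives $F\ge4.839-3.9841q+0.8582q^2$, and $\mathsf B^2<15.874<16.611<4\mathsf A\mathsf C$. For $q\ge3$, \eqref{eq:large} gives $F\ge0.3622q^2-1.0081q+0.375$. At $q=3$ this exceeds $0.6$, and it increases for $q\ge3$.

\paragraph{$m=4$, $Q_0=\frac38$.} Here $\frac\kappa4=\frac3{4\cdot4.968}\le0.15097$. For $q\le4$, $F\ge5.6656-3.6534q+0.6676q^2$, and $\mathsf B^2<13.348<15.129<4\mathsf A\mathsf C$. For $q\ge4$, $F\ge0.336q^2-1.0081q+0.375$. At $q=4$ this exceeds $1.7$, and it increases for $q\ge4$.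

\paragraph{$m\ge5$, $Q_0=\frac38$.} From $\nu(m-1)<\nu m+1$ we get $\kappa<\frac1\nu$, so $\frac\kappa4\le0.25202$. Let $q\le5$. The derivative of $m+\frac m{m-1}(q-1)^2$ in $m$ is $1-\frac{(q-1)^2}{(m-1)^2}\ge0$ for $m\ge q$, so for $m\ge5$ this expression is at least its value $5+\frac54(q-1)^2$ at $m=5$. Hence $F\ge6.575-3.4881q+0.4839q^2$, and $\mathsf B^2<12.167<12.726<4\mathsf A\mathsf C$. For $q\ge5$, \eqref{eq:large} gives $F\ge0.2359q^2-1.0081q+0.375$. At $q=5$ this exceeds $1.2$, and it increases for $q\ge5$.

\paragraph{$m=2$, some job of size $M$ outside $\mathcal D$.} Then we may take $Q_0=\frac12$ by Lemma~\ref{lem:Q}, and $\kappa=\frac1{2.984}$, $\frac\kappa4\le0.08379$. For $q\le2$, $F\ge4.468-4.9761q+1.3961q^2$, and $\mathsf B^2<24.762<24.951<4\mathsf A\mathsf C$. For $q\ge2$, $F\ge0.4041q^2-1.0081q+0.5$. At $q=2$ this is at least $0.1$, and it increases for $q\ge2$.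

\subsection*{The remaining case: $m=2$ and all jobs of size $M$ in $\mathcal D$}

With $Q_0=\frac38$ the crude bound is not sufficient; at $q=\frac74$, for instance, the quadratic from \eqref{eq:ABC} is negative. The bounds on $Q$ and on the late jobs must be balanced against each other through $y^*$: the late term is large only if $y^*$ is large, and then Lemma~\ref{lem:Q} gives more.

Put $r=q-1\ge0$. Then $a-1=r-b$, and the inequality between the arithmetic and geometric means gives
\[
\kappa b(a-1+y^*)=\kappa b(r-b+y^*)\le\frac\kappa4(r+y^*)^2 .
\]
With $z=(y^*-\frac12)^+$ we have $y^*\le\frac12+z$ and, by Lemma~\ref{lem:Q}, $Q\ge\frac38+\frac12z^2$. For $0<c<\frac12$ one has $\max_z\big[c(A+z)^2-\frac12z^2\big]=\frac{cA^2}{1-2c}$, attained at $z=\frac{2cA}{1-2c}$. With $c=\frac\kappa4$ and $A=r+\frac12$,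
\[
\kappa b(a-1+y^*)-Q\le\frac\kappa4\big(r+\tfrac12+z\big)^2-\frac{z^2}2-\frac38\le\frac\kappa{4-2\kappa}\big(r+\tfrac12\big)^2-\frac38=\frac{(r+\frac12)^2}{9.936}-\frac38,
\]
since $\frac4\kappa-2=11.936-2$.

For $r\le1$ the second bound of \eqref{eq:Phi2} gives
\[
F\ge2\nu(1+r^2)-\frac{(1+r)^2}{2\nu}-\frac{1+r}\nu+\frac38-\frac{(r+\frac12)^2}{9.936}\ge0.8217-2.1168r+1.3793r^2,
\]
and $2.1168^2<4.481<4.533<4\cdot0.8217\cdot1.3793$. So $F>0$.

For $r\ge1$ the first bound of \eqref{eq:Phi2} gives
\[
F\ge0.4879(1+r)^2-1.0081(1+r)+\frac38-\frac{(r+\frac12)^2}{9.936}.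
\]
At $r=1$ the right side is at least $1.951-2.017+0.375-0.227>0$. Its derivative, $0.9758(1+r)-1.0081-\frac{2r+1}{9.936}$, is positive at $r=1$ and increasing in $r$. So $F>0$.

\begin{proof}[Conclusion of the proof of Theorem~\ref{thm:upper}]
If no machine is idle in the period, \eqref{eq:main} was shown at the end of Section~\ref{sec:period}. Otherwise \eqref{eq:eight} holds by the above, and it implies \eqref{eq:main} by Proposition~\ref{prop:eight}. By Proposition~\ref{prop:suff}, \eqref{eq:main} implies \eqref{eq:K}. As shown in Section~\ref{sec:red}, \eqref{eq:K} implies \eqref{eq:H}, and \eqref{eq:H} for all $H_q$ implies that $\lambda$-Delayed-WSPT is $(1+\lambda)$-competitive.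
\end{proof}

\begin{remark}
The hypothesis $m\ge2$ is used in \eqref{eq:Phi} and in the bound for the late jobs, where we divide by $m-1$. For $\lambda<1$ it cannot be dropped, since for $m=1$ a lone job gives ratio at least $1+\frac1\lambda>1+\lambda$. The same instance shows where the argument breaks. For one job of size $M$ released at time $0$, the error is $X=M^2/\lambda$, and \eqref{eq:main} with $\lambda=\nu$ reads $\frac1\nu\le\nu m$. This is true with room to spare for $m\ge2$ and false for $m=1$.
\end{remark}

\begin{thebibliography}{9}
\bibitem{source} \emph{Complexity and approximation in routing and scheduling}, \texttt{https://core.ac.uk/download/576954532.pdf}.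
\end{thebibliography}

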